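\title{Continuity of the Schr\"odinger propagator kernel for atoms and other $N$-body systems}

\begin{abstract}
We prove that for an explicit class of $N$-body Schr\"odinger operators $H=-\frac12\Delta+V$ on $L^2(\mathbb R^\nu)$, which contains all atomic Hamiltonians, the propagator $e^{-itH}$, $t\ne0$, is a weak integral operator whose kernel $P(x,y;t)$ is jointly continuous in $(x,y,t)$. The kernel is smooth in $t$, smooth in all variables where $V$ is smooth, and obeys polynomial bounds. We decompose $e^{-itH}$ into dyadic energy shells. A dilation turns the shell of energy $\lambda$ into a small perturbation of the free operator at energy of order one, so that a positive commutator estimate with the generator of dilations holds uniformly at all high energies. The resulting propagation estimate makes the contribution of the shell $O(\lambda^{-\infty})$, locally uniformly in $(x,y,t)$. An inverse square potential and the harmonic oscillator show that the restrictions on the singularities and on the growth of $V$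 are needed.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $H_0=-\frac12\Delta$ on $L^2(\mathbb R^\nu)$ and let $V$ be a real potential for which $H=H_0+V$ is self-adjoint. The unitary group $e^{-itH}$ solves the Schr\"odinger equation $i\partial_t\psi=H\psi$. For $V=0$ and $t\ne0$ it is given on test functions by an explicit kernel,
\[
e^{-itH_0}g(x)=\int P_0(x,y;t)g(y)\,dy,\qquad P_0(x,y;t)=(2\pi it)^{-\nu/2}e^{i|x-y|^2/2t}.
\]
Since $|P_0|$ does not decay in $y$, the integral need not converge for a general $g\in L^2$, and one uses a weak notion of kernel. A bounded operator $X$ on $L^2(\mathbb R^\nu)$ is a \emph{weak integral operator} with kernel $K(x,y)$ if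
\[
\langle f,Xg\rangle=\iint\overline{f(x)}\,K(x,y)\,g(y)\,dx\,dy\qquad\text{for all }f,g\in C_0^\infty(\mathbb R^\nu).
\]
The inner product is antilinear in its first argument. A continuous kernel, if there is one, is unique: let $f$ and $g$ concentrate at given points. We call the kernel $P(x,y;t)$ of the family $e^{-itH}$, $t\ne0$, \emph{jointly continuous} if it is continuous on $\mathbb R^\nu\times\mathbb R^\nu\times(\mathbb R\setminus\{0\})$.

Formally $P(\cdot,y;t)=e^{-itH}\delta_y$. The distribution $\delta_y$ has components at all energies and a unitary group damps none of them, so continuity of $P$ is not a smoothing effect of the kind that the semigroup $e^{-\tau H}$ produces. It is a transport effect: the part of $\delta_y$ at energy $\lambda$ moves with speed about $\sqrt{2\lambda}$ and, for large $\lambda$, has left any given bounded set by time $t$. Continuity of $P$ thus measures whether the potential can hold back, or send back, the high-energy part of a wave. The harmonic oscillator does send it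 back: its classical period is the same at all energies, and $e^{-i\pi H}$ has no continuous kernel (Proposition~\ref{prop:sharp}).

It is known that for $\nu=1$ and $V\in L^1(\mathbb R)$ the operator $e^{-itH}$ is a weak integral operator for $t\ne0$, with jointly continuous kernel. These hypotheses are the ones that perturbation theory suggests. The first-order term of the formal expansion of $P$ in powers of $V$ is $-i\int_0^tds\int dz\,P_0(x,z;t-s)V(z)P_0(z,y;s)$, and for $t>0$ the integral of the modulus of the integrand equals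
\[
(2\pi)^{-\nu}\|V\|_{L^1}\int_0^t\big(s(t-s)\big)^{-\nu/2}ds ,
\]
which for $V\neq0$ is finite exactly when $\nu=1$ and $V\in L^1$. Both conditions fail for the \emph{atomic Hamiltonian} with $N\ge1$ electrons and nuclear charge $Z>0$, which acts on $L^2(\mathbb R^{3N})$, $x=(x_1,\dots,x_N)$, $x_i\in\mathbb R^3$, by
\begin{equation}\label{eq:atom}
H=\sum_{i=1}^N\Big(-\tfrac12\Delta_{x_i}-\frac Z{|x_i|}\Big)+\sum_{1\le i<j\le N}\frac1{|x_i-x_j|}.
\end{equation}
The following problem is posed in \cite{SS}: \emph{is there a class of $N$-body Schr\"odinger operators, containing the atomic Hamiltonians for every $N\ge1$ and $Z>0$, such that for every $H$ in the class the operators $e^{-itH}$, $t\ne0$, are weak integral operators with a jointly continuous kernel?}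

Classical mechanics suggests the answer yes. The potential in \eqref{eq:atom} is homogeneous of degree $-1$, so $x\cdot\nabla V=-V$, and along a trajectory $\dot x=\xi$, $\dot\xi=-\nabla V(x)$ of energy $\lambda=\frac12|\xi|^2+V$,
\[
\frac d{dt}(x\cdot\xi)=|\xi|^2-x\cdot\nabla V=|\xi|^2+V=\lambda+\tfrac12|\xi|^2\ge\lambda .
\]
In time $t$ the quantity $x\cdot\xi$ grows by at least $\lambda t$. At a point $x$ where $V$ is finite, $|x\cdot\xi|$ is at most of order $\sqrt\lambda\,|x|$ for large $\lambda$. Hence no trajectory of energy $\lambda$ joins $y$ to $x$ in time $t$ once $\sqrt\lambda$ is large compared with $(|x|+|y|)/t$, however complicated the motion near collisions is. We show that the quantum version of this argument works, also at the collision points. It involves the potential only through its behavior under dilations, and the class of potentials is defined accordingly.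

\begin{definition}\label{def:class}
A real Borel function $V$ on $\mathbb R^\nu$ belongs to the class $\mathcal C$ if there are finitely many surjective linear maps $\pi_a:\mathbb R^\nu\to\mathbb R^{d_a}$, $d_a\ge1$, and exponents $0<\sigma_a<\min(2,d_a)$ with the following property. Put
\[
W(x)=1+\sum_a|\pi_ax|^{-\sigma_a},\qquad\Sigma=\bigcup_a\ker\pi_a .
\]
For each $x\notin\Sigma$ the function $\theta\mapsto V(e^\theta x)$ is $C^\infty$ on $\mathbb R$, and for every $j\ge0$ the function $V_j(x)=\partial_\theta^jV(e^\theta x)|_{\theta=0}$ satisfies $|V_j|\le C_jW$ off $\Sigma$, with a constant $C_j$.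
\end{definition}

The set $\Sigma$ is a dilation-invariant null set, $V_0=V$, and $\partial_\theta^jV(e^\theta x)=V_j(e^\theta x)$. Each $V_j$ is Borel, being an iterated pointwise limit of difference quotients. Neither decay at infinity nor regularity in the angular variables is required.

\begin{example}\label{ex:class}
\begin{itemize}
\item[(i)] $V(x)=\sum_av_a(\pi_ax)$ with $v_a$ smooth off the origin and $|(y\cdot\nabla)^jv_a(y)|\le C_j(1+|y|^{-\sigma_a})$, since $(y\cdot\nabla)^jv_a(y)=\partial_\theta^jv_a(e^\theta y)|_{\theta=0}$.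
\item[(ii)] Atomic Hamiltonians. The maps $\pi_a$ are $x\mapsto x_i$ and $x\mapsto x_i-x_j$, with $d_a=3$ and $\sigma_a=1$; the set $\Sigma$ is the collision set; and $V_j=(-1)^jV$ by homogeneity.
\item[(iii)] Coulomb systems of moving particles with arbitrary charges and masses $m_i$. The substitution $x_i\mapsto\sqrt{m_i}\,x_i$ turns the kinetic energy into $H_0$, and the maps are $x\mapsto m_i^{-1/2}x_i-m_j^{-1/2}x_j$.
\item[(iv)] $V(x)=\Theta(x/|x|)$ with $\Theta$ bounded and Borel on the sphere. Take one map, the identity; then $V_j=0$ for $j\ge1$.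
\end{itemize}
Fixed nuclei at several different points are not covered. One nucleus can be placed at the origin, but for $V=|x-R|^{-1}$ on $\mathbb R^3$ with $R\ne0$ one has $V_2(x)=\big(3(x\cdot n)^2-|x|^2\big)|x-R|^{-3}+O(|x-R|^{-2})$ with $n=(x-R)/|x-R|$. This is not integrable near $R$, whereas $W$ is locally integrable because $\sigma_a<d_a$.
\end{example}

For $V\in\mathcal C$ we define $H=H_0+V$ as the form sum with form domain $H^1(\mathbb R^\nu)$; Section~\ref{sec:heat} shows that this makes sense and that for atoms it gives the usual operator with domain $H^2$. We write $\langle x\rangle=(1+|x|^2)^{1/2}$.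

\begin{theorem}\label{thm:main}
Let $V\in\mathcal C$. For every $t\ne0$, $e^{-itH}$ is a weak integral operator, with kernel $P(x,y;t)$ jointly continuous on $\mathbb R^\nu\times\mathbb R^\nu\times(\mathbb R\setminus\{0\})$. In particular this holds for all atomic Hamiltonians.
\end{theorem}

\begin{theorem}\label{thm:more}
Let $V\in\mathcal C$ and let $P$ be the kernel of Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] $P$ is $C^\infty$ in $t\ne0$, every $\partial_t^lP$ is jointly continuous, and for all $x,y$ and $t\ne0$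
\[
|\partial_t^lP(x,y;t)|\le C_l\Big(1+\Big(\frac{1+|x|+|y|}{|t|}\Big)^{\nu+2l}\Big).
\]
\item[(b)] If $\Omega\subset\mathbb R^\nu$ is open and $V\in C^\infty(\Omega)$, then $P\in C^\infty(\Omega\times\Omega\times(\mathbb R\setminus\{0\}))$. For atoms, $P$ is $C^\infty$ off the collision set.
\item[(c)] If $g\in L^2$ and $\int\langle y\rangle^\nu|g(y)|\,dy<\infty$, then $e^{-itH}g(x)=\int P(x,y;t)g(y)\,dy$ for almost every $x$, and the right side is continuous in $(x,t)$, $t\ne0$.
\end{itemize}
\end{theorem}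

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(a)] Let $\nu=3$, $V=-\frac\kappa2|x|^{-2}$ with $0<\kappa<\frac14$, and let $H$ be the form sum; here $V_j=(-2)^jV$. For no $t\ne0$ does $e^{-itH}$ have a kernel continuous on $\mathbb R^3\times\mathbb R^3$. So $\sigma_a<2$ cannot be relaxed to $\sigma_a=2$.
\item[(b)] For $V=\frac12|x|^2$ on $\mathbb R^\nu$, $e^{-i\pi H}f(x)=e^{-i\pi\nu/2}f(-x)$, and this operator has no continuous kernel. So the growth of $V$ must be restricted.
\end{itemize}
\end{proposition}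

\emph{Conventions.} $\|\cdot\|$ is the norm of $L^2(\mathbb R^\nu)$ or the operator norm on it. We norm $H^1$ by $\|u\|_{H^1}^2=\langle u,(H_0+1)u\rangle=\frac12\|\nabla u\|^2+\|u\|^2$ and give $H^{-1}$ the dual norm, so that the inclusions $H^1\subset L^2\subset H^{-1}$ are contractions. The kernel of $e^{-\tau H_0}$ is $p_\tau(x-y)$, $p_\tau(x)=(2\pi\tau)^{-\nu/2}e^{-|x|^2/2\tau}$. The letter $C$ denotes constants that may depend on $V$ and on the integer indices in play, but not on $x,y,t$ or the energy scale. Throughout,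
\[
\rho=\rho(x,y,t)=\frac{1+|x|+|y|}{|t|};
\]
a free particle faster than $\rho$ cannot be at $y$ at time $0$ and at $x$ at time $t$.

\section{The free propagator, one energy shell at a time}\label{sec:free}

We first prove, for $V=0$, the estimate that carries the whole argument, in a way that ignores the explicit formula for $P_0$.

Fix $\eta\in C^\infty(\mathbb R)$ with $0\le\eta\le1$, $\eta=0$ on $(-\infty,1]$ and $\eta=1$ on $[2,\infty)$. Put $\chi(u)=\eta(u)-\eta(u/2)$ and $\chi_0=1-\eta$. Then $\operatorname{supp}\chi\subset[1,4]$, $\operatorname{supp}\chi_0\subset(-\infty,2]$, and the sum below telescopes: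
\begin{equation}\label{eq:partition}
\chi_0(u)+\sum_{k=0}^{K}\chi(2^{-k}u)=1-\eta(2^{-K-1}u)\longrightarrow1\qquad(K\to\infty,\ u\in\mathbb R).
\end{equation}
For $\lambda\ge1$ the operator $e^{-itH_0}\chi(H_0/\lambda)$ has the smooth kernel
\[
P^0_\lambda(x,y;t)=(2\pi)^{-\nu}\int e^{i(x-y)\cdot\xi-it|\xi|^2/2}\,\chi\big(|\xi|^2/2\lambda\big)\,d\xi .
\]
The volume of the shell gives $|P^0_\lambda|\le C\lambda^{\nu/2}$, which is not summable over $\lambda=2^k$. We claim that for every $s\ge1$
\begin{equation}\label{eq:freekey}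
|P^0_\lambda(x,y;t)|\le C_s\,\lambda^{\nu/2}\min\{1,(\rho/\sqrt\lambda)^s\},\qquad t\ne0 .
\end{equation}
For $s>\nu$ the right side is summable over $\lambda=2^k$, locally uniformly in $(x,y,t)$, and the sum of the shells is a continuous kernel.

Let $t>0$; the case $t<0$ follows from $P^0_\lambda(x,y;-t)=\overline{P^0_\lambda(y,x;t)}$. If $\rho/\sqrt\lambda\ge\frac12$, the minimum is at least $2^{-s}$ and the volume bound suffices. Let $\rho/\sqrt\lambda<\frac12$. In polar coordinates $\xi=\sqrt\lambda\,r\omega$, with $T=\lambda t$,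
\[
P^0_\lambda=(2\pi)^{-\nu}\lambda^{\nu/2}\int_{S^{\nu-1}}d\omega\int_0^\infty e^{-iT\varphi(r)}a(r)\,dr,\qquad\varphi(r)=\tfrac12r^2-\beta r,\quad\beta=\frac{(x-y)\cdot\omega}{\sqrt\lambda\,t},
\]
where $a(r)=\chi(r^2/2)r^{\nu-1}$ is supported in $[\sqrt2,\sqrt8]$. Since $|\beta|\le\rho/\sqrt\lambda<\frac12$, we have $\varphi'(r)=r-\beta\ge\frac12$ on $\operatorname{supp}a$, and all derivatives of $1/\varphi'$ are bounded there uniformly in $\beta$. Using $s$ times the identity $\int e^{-iT\varphi}a\,dr=(iT)^{-1}\int e^{-iT\varphi}\,\partial_r(a/\varphi')\,dr$, we bound the $r$-integral by $C_sT^{-s}$. Finally $T^{-1}\le\rho/\lambda\le\rho/\sqrt\lambda$, which proves \eqref{eq:freekey}.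

Only the radial derivative was used. Under the Fourier transform the generator of dilations $A=-i(x\cdot\nabla+\frac\nu2)$, the quantization of $x\cdot\xi$, becomes $i(\xi\cdot\nabla_\xi+\frac\nu2)=i(r\partial_r+\frac\nu2)$. The identity $r\partial_r(\frac12r^2)=r^2$ is the commutator identity $i[H_0,A]=2H_0$: on the shell, $A$ grows by an amount of order $T=\lambda t$. The term $r\partial_r(T\beta r)$ has size at most $C\sqrt\lambda\,(|x|+|y|)$: this is the size of $A$ on the plane waves $e^{-ix\cdot\xi}$ and $e^{-iy\cdot\xi}$ restricted to the shell. The kernel is small when the first quantity beats the second. For $V\in\mathcal C$ there is no Fourier representation, and the three ingredients are replaced as follows.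
\begin{itemize}
\item[1.] The truncated plane waves are replaced by the vectors $G_{\lambda,y}=e^{-H/\lambda}\delta_y\in L^2$. A Gaussian bound on the heat kernel shows that they depend continuously on $y$ and have norm $O(\lambda^{\nu/4})$ (Sections~\ref{sec:heat} and~\ref{sec:shells}).
\item[2.] The substitution $\xi=\sqrt\lambda\,r\omega$ is replaced by a unitary dilation, which turns $H/\lambda$ into $H_0$ plus a small form. The commutator with $A$ is then positive on the shell, uniformly in large $\lambda$, and $A$ has size $\sqrt\lambda\,\langle y\rangle$ on a suitable modification of $G_{\lambda,y}$ (Section~\ref{sec:dil}).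
\item[3.] The integration by parts is replaced by an abstract propagation estimate, which says that $A$ does grow linearly in $T$, up to errors $O(T^{-\infty})$ (Section~\ref{sec:prop}).
\end{itemize}

\section{Form bounds and the heat kernel}\label{sec:heat}

From now to the end of Section~\ref{sec:reg}, $V\in\mathcal C$. In this section only the bound $|V|\le C_0W$ is used. Everything rests on the behavior of $W$ under Gaussian averages.

\begin{lemma}\label{lem:gauss}
For each $a$ there is $M_a<\infty$ such that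
\begin{equation}\label{eq:gauss}
\int p_\tau(z-m)\,|\pi_az|^{-\sigma_a}\,dz\le M_a\tau^{-\sigma_a/2}\qquad(m\in\mathbb R^\nu,\ \tau>0).
\end{equation}
In particular $e^{-c|z|^2}W(z)$ is integrable for every $c>0$.
\end{lemma}

\begin{proof}
Substituting $z=m+\sqrt\tau\,\zeta$, the integral is $\tau^{-\sigma_a/2}\int p_1(\zeta)|y+\pi_a\zeta|^{-\sigma_a}d\zeta$ with $y=\tau^{-1/2}\pi_am$. The image of the measure $p_1(\zeta)d\zeta$ under $\pi_a$ is the centered Gaussian probability measure on $\mathbb R^{d_a}$ with covariance $\pi_a\pi_a^{\top}$. This matrix is invertible because $\pi_a$ is surjective, so the measure has a density bounded by some $c_a$. Splitting according to $|y+\pi_a\zeta|\ge1$ or $<1$, we bound the last integral by $M_a=1+c_a\int_{|u|<1}|u|^{-\sigma_a}du$, which is finite because $\sigma_a<d_a$.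
\end{proof}

Put $\gamma=2-\max_a\sigma_a\in(0,2)$, and $\gamma=2$ if there is no $a$. The next lemma is stated with a scale $h$, since the smallness it expresses is the reason for the whole method: after the dilation of Section~\ref{sec:dil}, the potential at energy $\lambda=h^{-2}$ is $h^2V(hx)$.

\begin{lemma}\label{lem:form}
There is $C_W$ such that, as quadratic forms on $H^1$,
\begin{equation}\label{eq:form}
h^2W(h\,\cdot)\le C_Wh^\gamma(H_0+1),\qquad0<h\le1 .
\end{equation}
Consequently, a measurable function $Y$ with $|Y|\le c\,h^2W(h\,\cdot)$ almost everywhere satisfies $\|Y\|_{H^1\to H^{-1}}\le c\,C_Wh^\gamma$.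
\end{lemma}

\begin{proof}
Recall the Schur test: if $K(x,z)\ge0$ is symmetric, $w>0$, and $\int K(x,z)w(z)\,dz\le Mw(x)$ for all $x$, then the operator with kernel $K$ has norm at most $M$ on $L^2$. Let $v=|\pi_a\,\cdot|^{-\sigma_a}$ and $v_L=\min(v,L)>0$. The operator $R_0=(H_0+1)^{-1}$ has the positive kernel $R_0(x-z)=\int_0^\infty e^{-s}p_s(x-z)\,ds$, and by \eqref{eq:gauss}
\[
\int R_0(x-z)v_L(z)\,dz\le M_a':=M_a\int_0^\infty e^{-s}s^{-\sigma_a/2}ds,
\]
which is finite because $\sigma_a<2$. So $K(x,z)=v_L^{1/2}(x)R_0(x-z)v_L^{1/2}(z)$ passes the test with $w=v_L^{1/2}$, and $\|v_L^{1/2}R_0^{1/2}\|^2=\|v_L^{1/2}R_0v_L^{1/2}\|\le M_a'$. This says $\|v_L^{1/2}u\|^2\le M_a'\|u\|_{H^1}^2$, and monotone convergence gives $v\le M_a'(H_0+1)$. Now $h^2W(hx)=h^2+\sum_ah^{2-\sigma_a}|\pi_ax|^{-\sigma_a}$, and $h^2\le h^\gamma$, $h^{2-\sigma_a}\le h^\gamma$. The last claim follows from $|\langle u,Yv\rangle|\le\||Y|^{1/2}u\|\,\||Y|^{1/2}v\|$.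
\end{proof}

Let $(S_hf)(x)=h^{\nu/2}f(hx)$. This is a unitary operator with $S_hH_0S_h^{-1}=h^{-2}H_0$ and $S_hYS_h^{-1}=Y(h\,\cdot)$ for a function $Y$. Conjugating \eqref{eq:form} with $S_h^{-1}$ gives
\begin{equation}\label{eq:form0}
W\le C_Wh^\gamma H_0+C_Wh^{\gamma-2},\qquad0<h\le1,
\end{equation}
so $V$ is form bounded relative to $H_0$ with relative bound $0$.

We recall what the form sum is. If $|\langle u,Vu\rangle|\le\alpha\langle u,H_0u\rangle+\beta\|u\|^2$ on $H^1$ with $\alpha<1$, then $H_0+V$ maps $H^1$ boundedly to $H^{-1}$, and its restriction $H$ to $D(H)=\{u\in H^1:H_0u+Vu\in L^2\}$ is self-adjoint and bounded below. If $H+c\ge\epsilon(H_0+1)$ as forms, with $\epsilon>0$, then by the Lax--Milgram lemma $H_0+V+c:H^1\to H^{-1}$ is invertible, its inverse has norm at most $1/\epsilon$, and the inverse restricted to $L^2$ is the resolvent $(H+c)^{-1}$. For atoms, Hardy's inequality $\int|z|^{-2}|u|^2dz\le4\int|\nabla u|^2dz$ in $\mathbb R^3$ gives $\|Vu\|\le C\|\nabla u\|\le\epsilon\|H_0u\|+C_\epsilon\|u\|$,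 so $H_0+V$ is self-adjoint on $H^2$ by the Kato--Rellich theorem. That operator is a restriction of the form sum, and a self-adjoint operator has no proper self-adjoint extension, so the two coincide.

The perturbation series that diverges for $e^{-itH}$ converges absolutely for $e^{-\tau H}$, since Gaussians localize the intermediate point $z$. Small times are all we need.

\begin{proposition}\label{prop:heat}
There is $\tau_0\in(0,1]$ such that for $0<\tau\le\tau_0$ there is a continuous function $k_\tau$ on $\mathbb R^\nu\times\mathbb R^\nu$ with $|k_\tau(x,y)|\le2p_\tau(x-y)$ and $e^{-\tau H}f(x)=\int k_\tau(x,y)f(y)\,dy$ almost everywhere, for every $f\in L^2$.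
\end{proposition}

\begin{proof}
\emph{The series.} Completing the square, for $0<s<\tau$,
\[
p_s(x-z)\,p_{\tau-s}(z-y)=p_\tau(x-y)\,p_{s(\tau-s)/\tau}(z-m),\qquad m=\frac{(\tau-s)x+sy}\tau .
\]
By \eqref{eq:gauss},
\begin{equation}\label{eq:bridge}
\int p_s(x-z)W(z)p_{\tau-s}(z-y)\,dz\le p_\tau(x-y)\Big(1+\sum_aM_a\Big(\frac{s(\tau-s)}\tau\Big)^{-\sigma_a/2}\Big).
\end{equation}
The bracket is integrable over $s\in(0,\tau)$ because $\sigma_a<2$, with integral $q(\tau)=\tau+\sum_aM_aB_a\tau^{1-\sigma_a/2}$, $B_a=\int_0^1(u(1-u))^{-\sigma_a/2}du$. The function $q$ is increasing and $q(0+)=0$. Put $k^{(0)}_\tau(x,y)=p_\tau(x-y)$ and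
\begin{equation}\label{eq:dyson}
k^{(n)}_\tau(x,y)=\int_0^\tau ds\int dz\;p_s(x-z)V(z)\,k^{(n-1)}_{\tau-s}(z,y).
\end{equation}
If $|k^{(n-1)}_{\tau'}|\le(C_0q(\tau'))^{n-1}p_{\tau'}$ for all $\tau'$, then \eqref{eq:bridge} and the monotonicity of $q$ show that \eqref{eq:dyson} converges absolutely and $|k^{(n)}_\tau(x,y)|\le(C_0q(\tau))^np_\tau(x-y)$. Choose $\tau_0\le1$ with $C_0q(\tau_0)\le\frac12$. For $\tau\le\tau_0$ the series $k_\tau=\sum_n(-1)^nk^{(n)}_\tau$ converges uniformly in $(x,y)$ and $|k_\tau|\le2p_\tau(x-y)$.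

\emph{Continuity.} We show by induction that each $k^{(n)}_\tau$ is continuous. Let $0<\epsilon<\tau/2$. For fixed $(s,z)$ the integrand of \eqref{eq:dyson} is continuous in $(x,y)$, and for $s\in[\epsilon,\tau-\epsilon]$ and $(x,y)$ in a bounded set it is at most $Ce^{-c|z|^2}W(z)$, which is integrable. So this part of the integral is continuous by dominated convergence. By \eqref{eq:bridge} the remaining part is at most $C(2\pi\tau)^{-\nu/2}$ times the integral of the bracket over $(0,\epsilon)\cup(\tau-\epsilon,\tau)$, which tends to $0$ with $\epsilon$, uniformly in $(x,y)$.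

\emph{Identification.} Let $V_{[L]}=V\mathbf 1_{\{|V|\le L\}}$ and $H_{[L]}=H_0+V_{[L]}$, and define $k^{(n)}_{\tau,L}$, $k_{\tau,L}$ as above with $V_{[L]}$ in place of $V$; they obey the same bounds, since $|V_{[L]}|\le C_0W$. As $V_{[L]}$ is bounded, iterating Duhamel's formula $e^{-\tau H_{[L]}}=e^{-\tau H_0}-\int_0^\tau e^{-sH_0}V_{[L]}e^{-(\tau-s)H_{[L]}}ds$ gives a norm convergent series whose $n$th term has the kernel $(-1)^nk^{(n)}_{\tau,L}$, by Fubini's theorem. So $e^{-\tau H_{[L]}}$ has the kernel $k_{\tau,L}$ for $\tau\le\tau_0$. Dominated convergence, in \eqref{eq:dyson} inductively and then in the sum over $n$, gives $k_{\tau,L}\to k_\tau$ pointwise as $L\to\infty$, and therefore $\int k_{\tau,L}(x,y)f(y)\,dy\to\int k_\tau(x,y)f(y)\,dy$ for every $x$ and $f\in L^2$.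

It remains to show $e^{-\tau H_{[L]}}f\to e^{-\tau H}f$ in $L^2$. By \eqref{eq:form0} there is $c$ with $H+c\ge\frac12(H_0+1)$ and $H_{[L]}+c\ge\frac12(H_0+1)$ for all $L$. With $v=(H+c)^{-1}f\in H^1$,
\[
\big\|(H_{[L]}+c)^{-1}f-(H+c)^{-1}f\big\|=\big\|(H_{[L]}+c)^{-1}(V-V_{[L]})v\big\|\le2\|(V-V_{[L]})v\|_{H^{-1}}\le C\big\||V-V_{[L]}|^{1/2}v\big\|,
\]
by the Cauchy--Schwarz inequality and \eqref{eq:form} with $h=1$. The right side tends to $0$ by dominated convergence, since $W|v|^2$ is integrable. The resolvents have spectrum in $[0,2]$ and $e^{-\tau H}=\varphi((H+c)^{-1})$ with $\varphi(u)=e^{\tau c-\tau/u}$, $\varphi(0)=0$, continuous on $[0,2]$. Strong convergence of uniformly bounded operators passes to polynomials in them, hence to $\varphi$ by uniform approximation.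
\end{proof}

\section{Energy shells and the key estimate}\label{sec:shells}

Put $\Lambda=1/\tau_0\ge1$, and for $\lambda\ge\Lambda$ and $y\in\mathbb R^\nu$ let
\[
G_{\lambda,y}=k_{1/\lambda}(\cdot,y).
\]
For $V=0$ the Fourier transform of $G_{\lambda,y}$ is a multiple of $e^{-iy\cdot\xi}e^{-|\xi|^2/2\lambda}$, a plane wave cut off at energy $\lambda$.

\begin{lemma}\label{lem:G}
Let $\lambda\ge\Lambda$.
\begin{itemize}
\item[(a)] $\|\langle\cdot\rangle^kG_{\lambda,y}\|\le C_k\lambda^{\nu/4}\langle y\rangle^k$ for every $k\ge0$.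
\item[(b)] The map $y\mapsto G_{\lambda,y}\in L^2$ is norm continuous.
\item[(c)] If $X$ is bounded, then $e^{-H/\lambda}Xe^{-H/\lambda}$ is a weak integral operator with kernel $\langle G_{\lambda,x},XG_{\lambda,y}\rangle$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\tau=1/\lambda\le1$. (a) From $\langle x\rangle\le\sqrt2\,\langle y\rangle\langle x-y\rangle$ and $|k_\tau|\le2p_\tau$ we get $\|\langle\cdot\rangle^kG_{\lambda,y}\|\le C_k\langle y\rangle^k\|\langle\cdot\rangle^kp_\tau\|$. Since $p_\tau^2=(4\pi\tau)^{-\nu/2}p_{\tau/2}$ and $\int\langle x\rangle^{2k}p_{\tau/2}(x)\,dx\le\int\langle\zeta\rangle^{2k}p_1(\zeta)\,d\zeta$, the last norm is at most $C_k\tau^{-\nu/4}$.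

(b) As $y'\to y$, $k_\tau(z,y')\to k_\tau(z,y)$ for every $z$, and $|k_\tau(z,y')|\le Ce^{-c|z|^2}$ for $|y'-y|\le1$. Apply dominated convergence.

(c) For $g\in C_0^\infty$ the $L^2$-valued function $y\mapsto g(y)G_{\lambda,y}$ is continuous with compact support. Pairing its integral with $u\in L^2$ and using Fubini's theorem gives $\int g(y)G_{\lambda,y}\,dy=e^{-H/\lambda}g$. Insert this, for $f$ and for $g$, into $\langle e^{-H/\lambda}f,Xe^{-H/\lambda}g\rangle$.
\end{proof}

On a shell the smoothing factor $e^{-H/\lambda}$ costs nothing, because its inverse is bounded there. For $\lambda\ge\Lambda$ and all real $t$ define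
\[
P_\lambda(x,y;t)=\big\langle G_{\lambda,x},\,e^{-itH}\chi^\flat(H/\lambda)\,G_{\lambda,y}\big\rangle,\qquad P_{\rm low}(x,y;t)=\big\langle G_{\Lambda,x},\,e^{-itH}\chi_0^\flat(H/\Lambda)\,G_{\Lambda,y}\big\rangle,
\]
where $\chi^\flat(u)=e^{2u}\chi(u)$ and $\chi_0^\flat(u)=e^{2u}\chi_0(u)$. By Lemma~\ref{lem:G}(c), $P_\lambda$ and $P_{\rm low}$ are weak kernels of $e^{-itH}\chi(H/\lambda)$ and $e^{-itH}\chi_0(H/\Lambda)$; for $V=0$, $P_\lambda$ is the function $P_\lambda^0$ of Section~\ref{sec:free}. The functions $u^l\chi^\flat(u)$ and $u^l\chi_0^\flat(u)$ are bounded on $\mathbb R$ for every $l$. Hence $t\mapsto e^{-itH}\chi^\flat(H/\lambda)$ is $C^\infty$ in operator norm with $l$th derivative $(-i\lambda)^le^{-itH}(H/\lambda)^l\chi^\flat(H/\lambda)$, and the same holds with $\chi_0^\flat$ and $\Lambda$. With Lemma~\ref{lem:G}(b) it follows that $P_\lambda$ and $P_{\rm low}$ are $C^\infty$ in $t$ with all $t$-derivatives continuous on $\mathbb R^{2\nu+1}$, and Lemma~\ref{lem:G}(a) with $k=0$ gives the analogue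 of the volume bound,
\begin{equation}\label{eq:trivial}
|\partial_t^lP_\lambda|\le C_l\lambda^{\nu/2+l},\qquad|\partial_t^lP_{\rm low}|\le C_l .
\end{equation}
The analogue of \eqref{eq:freekey} is proved in Section~\ref{sec:key}.

\begin{proposition}[Key estimate]\label{prop:key}
For all integers $l\ge0$ and $s\ge1$ there are $\Lambda_s\ge\Lambda$ and $C_{l,s}$ such that for all $\lambda\ge\Lambda_s$, all $x,y$ and $t\ne0$
\begin{equation}\label{eq:key}
|\partial_t^lP_\lambda(x,y;t)|\le C_{l,s}\,\lambda^{\nu/2+l}\min\{1,(\rho/\sqrt\lambda)^s\}.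
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a), given Proposition~\ref{prop:key}]
Let $\lambda_k=2^k\Lambda$, fix $l$ and take $s=\nu+2l+1$. For $\lambda_k\ge\Lambda_s$, \eqref{eq:key} gives $|\partial_t^lP_{\lambda_k}|\le C\rho^s\lambda_k^{-1/2}$. Since $\rho$ is bounded on compact subsets of $\{t\ne0\}$, the series $\sum_k\partial_t^lP_{\lambda_k}$ converges uniformly on such sets, for every $l$. Hence $P=P_{\rm low}+\sum_{k\ge0}P_{\lambda_k}$ is jointly continuous, it may be differentiated in $t$ term by term, and each $\partial_t^lP$ is jointly continuous.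

By \eqref{eq:partition} and the spectral theorem, $\chi_0(H/\Lambda)+\sum_{k\le K}\chi(H/\lambda_k)\to1$ strongly. For $f,g\in C_0^\infty$ and $t\ne0$, apply $\langle f,e^{-itH}\,\cdot\,g\rangle$ to the partial sums. The corresponding kernels converge uniformly on $\operatorname{supp}f\times\operatorname{supp}g$, so $\langle f,e^{-itH}g\rangle=\iint\overline{f(x)}P(x,y;t)g(y)\,dx\,dy$.

For the bound in (a), split the shells into three groups. By \eqref{eq:trivial}, the terms with $\lambda_k\le\rho^2$ form a geometric sum bounded by a constant times its largest term, hence by $C\rho^{\nu+2l}$. The terms with $\lambda_k>\rho^2$ and $\lambda_k\ge\Lambda_s$ sum to at most $C\rho^s\sum_{\lambda_k>\rho^2}\lambda_k^{-1/2}\le C\rho^{s-1}=C\rho^{\nu+2l}$. The term $P_{\rm low}$ and the finitely many terms with $\lambda_k<\Lambda_s$ contribute at most $C_l$, again by \eqref{eq:trivial}.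
\end{proof}

\section{Dilations and commutators at high energy}\label{sec:dil}

The estimate \eqref{eq:key} must be uniform in $\lambda$, so we move all shells to energy of order one. Let $h=\lambda^{-1/2}\le1$. Then
\[
S_hHS_h^{-1}=\lambda H_h,\qquad H_h=H_0+V^{(h)},\qquad V^{(h)}(x)=h^2V(hx),
\]
and we put $V^{(h)}_j(x)=h^2V_j(hx)$. By Lemma~\ref{lem:form}, $\|V^{(h)}_j\|_{H^1\to H^{-1}}\le C_jC_Wh^\gamma$. This is where $\gamma>0$ and the boundedness of $W$ away from $\Sigma$ pay off: whatever the $N$-body geometry, $H_h$ is a small form perturbation of $H_0$. Fix $h_0\in(0,1]$ with $e^2C_0C_Wh_0^\gamma\le\frac12e^{-2}$. For $h\le h_0$ we have $H_h+1\ge\frac12(H_0+1)$, and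
\[
r=r_h=(H_h+1)^{-1}
\]
satisfies $0\le r\le2$ and $\|r\|_{H^{-1}\to H^1}\le2$. In this section constants do not depend on $h$.

\subsection*{Operators smooth with respect to dilations}

Commutators of the unbounded operators $H_h$ and $A$ exist only as forms, and the propagation estimate needs commutators of all orders. We avoid domain questions by working with bounded functions of $H_h$ and by defining commutators as derivatives along the dilation group.

Let $U_\theta=S_{e^\theta}$, that is $(U_\theta f)(x)=e^{\nu\theta/2}f(e^\theta x)$. This is a strongly continuous unitary group, $U_\theta=e^{i\theta A}$. By Stone's theorem $D(A)$ consists of the $v$ for which $\theta\mapsto U_\theta v$ is differentiable at $0$, the derivative being $iAv$. On $C_0^\infty$ we have $A=-i(x\cdot\nabla+\frac\nu2)$. A dense subspace of $L^2$ that is contained in $D(A)$ and invariant under the group is a core for $A$; this applies to $C_0^\infty$, so $A$ is the adjoint of its restriction to $C_0^\infty$.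

Let $\mathcal A$ be the set of bounded operators $X$ for which $X(\theta)=U_\theta XU_{-\theta}$ is $C^\infty$ in operator norm, and put $\delta(X)=X'(0)$; formally $\delta(X)=i[A,X]$. Since $X(\theta_0+\theta)=U_{\theta_0}X(\theta)U_{-\theta_0}$, smoothness near $\theta=0$ suffices, and $X'(\theta)=U_\theta\delta(X)U_{-\theta}$. Hence $\delta$ maps $\mathcal A$ to $\mathcal A$ and $X^{(j)}(\theta)=U_\theta\delta^j(X)U_{-\theta}$, so that $\|X^{(j)}(\theta)\|=\|\delta^j(X)\|$. The set $\mathcal A$ is a $*$-algebra, $\delta(XY)=\delta(X)Y+X\delta(Y)$ and $\delta(X^*)=\delta(X)^*$. For $v\in D(A)$, differentiating $U_\theta Xv=X(\theta)U_\theta v$ at $\theta=0$ shows that $Xv\in D(A)$ and $AXv=XAv-i\delta(X)v$. Applying this to each term $\delta^j(X)A^{k-j}v$ and using Pascal's rule, we get by induction $XD(A^k)\subset D(A^k)$ and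
\begin{equation}\label{eq:leibniz}
A^kXv=\sum_{j=0}^k\binom kj(-i)^j\delta^j(X)A^{k-j}v,\qquad v\in D(A^k).
\end{equation}
For functions on $\mathbb R$ we use the convention $F(b)=\int\widehat F(\xi)e^{i\xi b}d\xi$.

\begin{lemma}\label{lem:smooth}
Let $h\le h_0$.
\begin{itemize}
\item[(a)] $r\in\mathcal A$ and $\|\delta^j(r)\|\le C_j$.
\item[(b)] If $\varphi\in C_c^\infty((-1,\infty))$, then $\varphi(H_h)\in\mathcal A$ and $\|\delta^j(\varphi(H_h))\|\le C_j$.
\item[(c)] For such $\varphi$, $\|\delta(\varphi(H_h))+2H_h\varphi'(H_h)\|\le Ch^\gamma$.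
\end{itemize}
\end{lemma}

\begin{proof}
(a) The group $U_\theta$ preserves $H^1$, and $r(\theta)=(H_h(\theta)+1)^{-1}$ with the form sum $H_h(\theta)=e^{-2\theta}H_0+h^2V(he^\theta\,\cdot)$. Let $|\theta|\le1$. Then $W(e^\theta x)\le e^2W(x)$, as $\sigma_a<2$. For $x\notin\Sigma$ the function $\theta\mapsto h^2V(he^\theta x)$ is smooth, with $j$th derivative $Y_j(\theta,x)=h^2V_j(he^\theta x)$ bounded by $e^2C_jh^2W(hx)$. This is the only place where the bounds on $V_j$, $j\ge1$, enter, apart from the case $j=1$ in (c). By Taylor's formula,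
\[
|Y_j(\theta',x)-Y_j(\theta,x)-(\theta'-\theta)Y_{j+1}(\theta,x)|\le\tfrac12|\theta'-\theta|^2e^2C_{j+2}\,h^2W(hx),
\]
so Lemma~\ref{lem:form} shows that $\theta\mapsto H_h(\theta)$ is $C^\infty$ on $(-1,1)$ in the norm of operators $H^1\to H^{-1}$, with derivatives $H_h^{(j)}(\theta)=(-2)^je^{-2\theta}H_0+Y_j(\theta,\cdot)$ bounded uniformly in $h$. By the choice of $h_0$,
\[
H_h(\theta)+1\ge(e^{-2}-e^2C_0C_Wh^\gamma)(H_0+1)\ge\tfrac12e^{-2}(H_0+1),
\]
so $\|r(\theta)\|_{H^{-1}\to H^1}\le2e^2$. The identity $r(\theta')-r(\theta)=-r(\theta')(H_h(\theta')-H_h(\theta))r(\theta)$ gives $r'=-rH_h'r$, and by induction $r^{(j)}$ is a finite sum of products $\pm rH_h^{(j_1)}r\cdots H_h^{(j_q)}r$, each bounded from $H^{-1}$ to $H^1$, hence on $L^2$, uniformly in $h$.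

(b) We have $\varphi(H_h)=\psi(r)$ with $\psi(u)=\varphi(1/u-1)$, and $\psi\in C_c^\infty((0,\infty))$ because $\operatorname{supp}\varphi$ is a compact subset of $(-1,\infty)$. Then $\varphi(H_h)(\theta)=\psi(r(\theta))=\int\widehat\psi(\xi)E_\xi(\theta)\,d\xi$ with the unitary operators $E_\xi(\theta)=e^{i\xi r(\theta)}$, which are smooth in $\theta$ and satisfy Duhamel's formula
\begin{equation}\label{eq:duhamel}
\partial_\theta E_\xi=i\int_0^\xi E_{\xi'}\,r'\,E_{\xi-\xi'}\,d\xi' .
\end{equation}
We claim $\|\partial_\theta^jE_\xi\|\le C_j(1+|\xi|)^j$ for $|\theta|<1$. This holds for $j=0$. Differentiating \eqref{eq:duhamel} $j-1$ times gives integrands $(\partial_\theta^{j_1}E_{\xi'})\,r^{(j_2+1)}(\partial_\theta^{j_3}E_{\xi-\xi'})$ with $j_1+j_2+j_3=j-1$, of norm at most $C(1+|\xi|)^{j-1}$ by induction, and the interval has length $|\xi|$. Since $\widehat\psi$ decreases rapidly, we may differentiate under the integral, and (b) follows.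

(c) At $\theta=0$, $H_h'(0)=-2H_0+V_1^{(h)}=-2H_h+Y$ with $Y=2V^{(h)}+V_1^{(h)}$, and $\|rYr\|\le4\|Y\|_{H^1\to H^{-1}}\le Ch^\gamma$. Using $H_hr=1-r$ we get $\delta(r)=2r(1-r)-rYr$. The first term commutes with $r$, so \eqref{eq:duhamel} gives $\delta(e^{i\xi r})=2i\xi\,r(1-r)e^{i\xi r}+O(|\xi|h^\gamma)$. Integrating against $\widehat\psi$, $\delta(\psi(r))=2r(1-r)\psi'(r)+O(h^\gamma)$. Finally $\psi'(u)=-u^{-2}\varphi'(1/u-1)$, so $2u(1-u)\psi'(u)=-2(1/u-1)\varphi'(1/u-1)$, and $1/u-1$ corresponds to $H_h$.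
\end{proof}

Part (c) is the quantum form of the computation of $\frac d{dt}(x\cdot\xi)$ in Section~\ref{sec:intro}.

\subsection*{The size of $A$ on localized vectors}

We need to know that $A$ has size at most $h^{-1}\langle y\rangle$ on the rescaled vector $S_hG_{\lambda,y}$, in the sense of a bound on $A^k$ for every $k$. One cannot get this by distributing $k$ derivatives, because powers of $r$ do not gain Sobolev regularity when $V$ is singular. For hydrogen, $e^{-Z|x|}$ is an eigenfunction of $H$, hence in the range of every power of the resolvent, and it is not in $H^3(\mathbb R^3)$: its Fourier transform is a multiple of $(Z^2+|\xi|^2)^{-2}$. But $(x\cdot\nabla)^ke^{-Z|x|}\in L^2$ for all $k$. Regularity holds in the dilation direction only. So we apply one factor $A$ at a time, paying one derivative, which $r$ provides, and one power of a weight; then we commute $A$ through further powers of $r$ by \eqref{eq:leibniz}. The weight $\langle x\rangle$ becomes $w(x)=\langle hx\rangle$ after scaling. It varies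 slowly, $|\nabla w|\le h$, and therefore almost commutes with $r$.

\begin{lemma}\label{lem:weights}
Let $w(x)=\langle hx\rangle$, let $k\ge0$ be an integer, and let $h\le h_0$ and $k^2h^2\le\frac12$.
\begin{itemize}
\item[(a)] $\|w^kr\,w^{-k}f\|_{H^1}\le4\|f\|$ for $f\in L^2$.
\item[(b)] If $m\ge2^k$, then $r^mw^{-k}L^2\subset D(A^k)$ and $\|A^kr^mw^{-k}\|\le C_{k,m}h^{-k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u=rw^{-k}f\in H^1$. To test the equation for $u$ we need a bounded weight: let $w_\epsilon=w/(1+\epsilon w)$, $\Omega_\epsilon=w_\epsilon^k$ and $b=\nabla\Omega_\epsilon/\Omega_\epsilon=k\nabla w/(w(1+\epsilon w))$, so $|b|\le kh$. Put $v=\Omega_\epsilon u\in H^1$ and pair $(H_h+1)u=w^{-k}f$ with $\Omega_\epsilon^2u=\Omega_\epsilon v\in H^1$. We have $\nabla u=\Omega_\epsilon^{-1}(\nabla v-bv)$ and $\nabla(\Omega_\epsilon v)=\Omega_\epsilon(\nabla v+bv)$, and $\operatorname{Re}\langle\nabla v+bv,\nabla v-bv\rangle=\|\nabla v\|^2-\|bv\|^2$ because the cross terms add up to a purely imaginary number.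 Taking real parts and using $\Omega_\epsilon w^{-k}\le1$,
\[
\tfrac12\|\nabla v\|^2-\tfrac12\|bv\|^2+\langle v,V^{(h)}v\rangle+\|v\|^2=\operatorname{Re}\langle v,\Omega_\epsilon w^{-k}f\rangle\le\|v\|\,\|f\| .
\]
The left side is $\langle v,(H_h+1)v\rangle-\frac12\|bv\|^2\ge\frac12\|v\|_{H^1}^2-\frac12k^2h^2\|v\|^2\ge\frac14\|v\|_{H^1}^2$. So $\|\Omega_\epsilon u\|_{H^1}\le4\|f\|$ for all $\epsilon>0$. As $\epsilon\downarrow0$, monotone convergence gives $w^ku\in L^2$ and then $\Omega_\epsilon u\to w^ku$ in $L^2$; an $L^2$ limit of functions in a closed ball of $H^1$ lies in that ball.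

(b) We use induction on $k$. For $k=0$ the claim is $\|r^m\|\le2^m$. Let $k\ge1$, assume (b) for all smaller orders, write $m=m'+m''$ with $m',m''\ge2^{k-1}$, and let $v=r^{m''}w^{-k}f$.

By (a), $w^kv=(w^krw^{-k})^{m''}f$ lies in $H^1$ with norm at most $4^{m''}\|f\|$. Since $w^k\nabla v=\nabla(w^kv)-kw^{k-1}(\nabla w)v$, also $\|w^k\nabla v\|\le C\|f\|$. From $h|x|\le w$ we get $|x|w^{k-1}\le h^{-1}w^k$, so $v_1=-i(x\cdot\nabla+\frac\nu2)v$ satisfies $\|w^{k-1}v_1\|\le Ch^{-1}\|f\|$; in particular $v_1\in L^2$. Integration by parts gives $\langle A\phi,v\rangle=\langle\phi,v_1\rangle$ for $\phi\in C_0^\infty$, so $v\in D(A)$ and $Av=v_1$. By \eqref{eq:leibniz} with $k=1$,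
\[
Ar^{m'}v=r^{m'}Av-i\delta(r^{m'})v .
\]
The first term is $r^{m'}w^{-(k-1)}(w^{k-1}v_1)$ with $m'\ge2^{k-1}$; by the induction hypothesis it lies in $D(A^{k-1})$ and $\|A^{k-1}r^{m'}Av\|\le Ch^{-(k-1)}h^{-1}\|f\|$. For the second term, write $v=r^{m''}w^{-j}(w^{-(k-j)}f)$ for $j\le k-1$. As $m''\ge2^j$, the induction hypothesis gives $v\in D(A^j)$ and $\|A^jv\|\le Ch^{-j}\|f\|$. The operator $X=\delta(r^{m'})$ is in $\mathcal A$ with $\|\delta^j(X)\|\le C_j$, by Lemma~\ref{lem:smooth}(a) and the product rule, so \eqref{eq:leibniz} gives $Xv\in D(A^{k-1})$ and $\|A^{k-1}Xv\|\le Ch^{-(k-1)}\|f\|$. Hence $r^mw^{-k}f=r^{m'}v\in D(A^k)$ with the stated bound.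
\end{proof}

\section{A propagation estimate}\label{sec:prop}

This section uses only the self-adjoint operator $A$, the algebra $\mathcal A$ and the derivation $\delta$. We want to follow the spectral distribution of $A$ over a long time $T$. It is natural to measure $A$ in units of $T$, that is, to use functions of $\varepsilon A$ with $\varepsilon=1/T$. Such functions almost commute with $\mathcal A$, and the commutators have expansions in powers of $\varepsilon$.

\begin{lemma}\label{lem:expand}
Let $0<\varepsilon\le1$, $a\in\mathbb R$, $B=\varepsilon(A-a)$, $X\in\mathcal A$, and let $F\in C^\infty(\mathbb R)$ with $F'\in C_c^\infty(\mathbb R)$. For $n\ge1$ put $N_n(F)=\int|\widehat{F^{(n)}}(\xi)|\,d\xi$. Then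
\begin{equation}\label{eq:expand}
F(B)X=\sum_{j=0}^{n-1}\frac{(-i\varepsilon)^j}{j!}\,\delta^j(X)F^{(j)}(B)+R,\qquad\|R\|\le\frac{\varepsilon^n}{n!}\|\delta^n(X)\|\,N_n(F).
\end{equation}
If $G$ is a bounded Borel function with $\operatorname{supp}F\cap\operatorname{supp}G=\emptyset$, then
\begin{equation}\label{eq:disjoint}
\|F(B)XG(B)\|\le\frac{\varepsilon^n}{n!}\|\delta^n(X)\|\,N_n(F)\sup|G| .
\end{equation}
\end{lemma}

\begin{proof}
Let first $F\in C_c^\infty$. Then $F(B)=\int\widehat F(\xi)e^{i\xi B}d\xi$ and $e^{i\xi B}X=X(\xi\varepsilon)e^{i\xi B}$. By Taylor's formula $X(\xi\varepsilon)=\sum_{j<n}\frac{(\xi\varepsilon)^j}{j!}\delta^j(X)+R_n(\xi)$ with $\|R_n(\xi)\|\le\frac{|\xi\varepsilon|^n}{n!}\|\delta^n(X)\|$. Since $(\xi\varepsilon)^j=(-i\varepsilon)^j(i\xi)^j$ and $\widehat{F^{(j)}}=(i\xi)^j\widehat F$, integration gives \eqref{eq:expand}.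

In general, $F$ equals constants $F(\pm\infty)$ near $\pm\infty$. Take $\eta_1\in C_c^\infty$ with $\eta_1=1$ near $0$ and let $F_L=F\,\eta_1(\cdot/L)$. For large $L$ we have $\eta_1(\cdot/L)=1$ near $\operatorname{supp}F'$, so for $j\ge1$
\[
F_L^{(j)}=F^{(j)}+L^{-j}\big(F(+\infty)\zeta_j^+(\cdot/L)+F(-\infty)\zeta_j^-(\cdot/L)\big),\qquad\zeta_j^\pm=\eta_1^{(j)}\mathbf 1_{\{\pm b>0\}}\in C_c^\infty .
\]
The $L^1$ norm of the Fourier transform of $\zeta_j^\pm(\cdot/L)$ does not depend on $L$. Hence, as $L\to\infty$, $N_n(F_L)\to N_n(F)$, $F_L^{(j)}(B)\to F^{(j)}(B)$ in norm for $j\ge1$, and $F_L(B)\to F(B)$ strongly. The remainders converge strongly, and the norm bound passes to the limit. For \eqref{eq:disjoint}, multiply \eqref{eq:expand} by $G(B)$ on the right and use $F^{(j)}G=0$.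
\end{proof}

In the next statement $K$ is a bounded substitute for the Hamiltonian, $g$ localizes the energy, and $\tilde g$ is a slightly wider localization. The operator $D=-\delta(K)$ is formally $i[K,A]$, the rate of change of $A$ under $e^{-iTK}$. The hypothesis $\tilde gD\tilde g\ge c\,\tilde g^2$, a Mourre estimate without compact error term, says that this rate is at least $c$ on the range of $\tilde g$. A state that starts in $\{A\ge a\}$ should then be in $\{A\ge a+cT\}$ at time $T$, so that $\{A\le a+\frac c2T\}$ is forbidden. We write $\mathbf 1(A\le b)$ for spectral projections.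

\begin{proposition}\label{prop:prop}
Let $K,g,\tilde g\in\mathcal A$ be self-adjoint and commuting, with $\tilde gg=g$. Let $D=-\delta(K)$ and suppose $\tilde gD\tilde g\ge c\,\tilde g^2$ with $0<c\le1$. For every $n$ there is $C$, depending only on $n$, $c$ and bounds for the norms $\|\delta^j(K)\|$, $\|\delta^j(g)\|$, $\|\delta^j(\tilde g)\|$, $j\ge0$, such that for $T\ge1$ and $a\in\mathbb R$
\[
\big\|\mathbf 1(A\le a+\tfrac c2T)\,e^{-iTK}g\,\mathbf 1(A\ge a)\big\|\le CT^{-n}.
\]
\end{proposition}

The idea is to watch the expectation of $F(B-c\tau)$, with $F$ decreasing, in the state at time $\tau T$, $0\le\tau\le1$. To leading order this quantity does not increase, because the state moves to the right on the $B$-axis at least as fast as the graph of $F$. The error is only $O(\varepsilon)$, which is not enough. But the error is localized where $F'\ne0$, and that interval lies under the plateau of a second function, a translate of $F$ to the right. The expectation of the second function is itself $O(\varepsilon)$,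 so the first is $O(\varepsilon^2)$. A chain of $n$ such functions, fitted into the interval $[-\frac c2,0]$, gives $O(\varepsilon^n)$.

\begin{proof}
We prove the bound $CT^{-n/2}$ for each $n\ge1$; then replace $n$ by $2n$. Put $\varepsilon=1/T$ and $B=\varepsilon(A-a)$. Constants $C$ have the dependence allowed in the statement, and $O(\varepsilon^n)$ is an operator of norm at most $C\varepsilon^n$.

\emph{The chain of functions.} Fix $0\le f_*\in C_c^\infty((0,1))$ with $\int f_*^2=1$, let $F_*(b)=\int_b^\infty f_*^2$, and fix $\tilde f_*\in C_c^\infty((0,1))$ with $0\le\tilde f_*\le1$ and $\tilde f_*=1$ near $\operatorname{supp}f_*$. Let $\ell=c/(2n)$, $\beta_i=-\frac c2+i\ell$ for $0\le i\le n$, and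
\[
F_i(b)=F_*\Big(\frac{b-\beta_i}\ell\Big),\qquad f_i(b)=\ell^{-1/2}f_*\Big(\frac{b-\beta_i}\ell\Big),\qquad\tilde f_i(b)=\tilde f_*\Big(\frac{b-\beta_i}\ell\Big).
\]
Then $0\le F_i\le1$, $F_i'=-f_i^2$, $F_i=1$ on $(-\infty,\beta_i]$, and $\operatorname{supp}F_i\subset(-\infty,\beta_{i}+\ell)\subset(-\infty,0)$ for $i<n$. Since $\operatorname{supp}\tilde f_i\subset(\beta_i,\beta_{i+1})$, we have $\tilde f_i^2\le F_{i+1}$ for $i<n$.

\emph{The observables.} Let $\|\phi\|\le1$, $\Psi=\Psi_\tau=e^{-i\tau K/\varepsilon}g\,\mathbf 1(B\ge0)\phi$ for $\tau\in[0,1]$, and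
\[
\Phi_i(\tau)=\langle\Psi_\tau,F_i(B-c\tau)\Psi_\tau\rangle .
\]
We have $\|\Psi\|\le\|g\|$, and $\tilde g\Psi=\Psi$ because $g$ commutes with $K$ and $\tilde gg=g$. Fix $i<n$ and let $F,F^{(j)},f,f^{(j)},\tilde f$ denote $F_i,F_i^{(j)},f_i,f_i^{(j)},\tilde f_i$ evaluated at $B-c\tau$. As $B-c\tau=\varepsilon(A-a')$ with $a'=a+c\tau/\varepsilon$, Lemma~\ref{lem:expand} applies with bounds independent of $\tau$ and $a$. Since $K$ is bounded, $\Phi_i$ is differentiable and
\begin{equation}\label{eq:deriv}
\Phi_i'(\tau)=\big\langle\Psi,\{cf^2+\tfrac i\varepsilon[K,F]\}\Psi\big\rangle .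
\end{equation}

\emph{The commutator.} By \eqref{eq:expand} of order $n+1$, $[K,F]=-\sum_{1\le j\le n}\frac{(-i\varepsilon)^j}{j!}\delta^j(K)F^{(j)}+O(\varepsilon^{n+1})$. After multiplication by $i/\varepsilon$, the term $j=1$ is $-\delta(K)F'=-Df^2$. To use the Mourre estimate we symmetrize it: $-Df^2=-fDf+[f,D]f$, and $[f,D]=\sum_{1\le j<n}\frac{(-i\varepsilon)^j}{j!}\delta^j(D)f^{(j)}+O(\varepsilon^n)$ by \eqref{eq:expand} of order $n$. Altogether
\[
\tfrac i\varepsilon[K,F]=-fDf+\varepsilon\sum_qY_qu_q+O(\varepsilon^n),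
\]
where the pairs $(Y_q,u_q)$ are $\big(-i\frac{(-i)^j}{j!}\varepsilon^{j-2}\delta^j(K),\,F^{(j)}\big)$ for $2\le j\le n$ and $\big(\frac{(-i)^j}{j!}\varepsilon^{j-1}\delta^j(D),\,f^{(j)}f\big)$ for $1\le j<n$. Each $Y_q$ is in $\mathcal A$ with $\|Y_q\|,\|\delta^n(Y_q)\|\le C$, and each $u_q$ is a bounded function supported in $\operatorname{supp}f_i$, evaluated at $B-c\tau$. So $u_q=u_q\tilde f$, and $(1-\tilde f)Y_qu_q=O(\varepsilon^n)$ by \eqref{eq:disjoint}. Thus $Y_qu_q=\tilde fY_qu_q\tilde f+O(\varepsilon^n)$ and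
\begin{equation}\label{eq:err}
\Big|\Big\langle\Psi,\varepsilon\sum_qY_qu_q\Psi\Big\rangle\Big|\le C\varepsilon\|\tilde f\Psi\|^2+C\varepsilon^n .
\end{equation}

\emph{The main term.} The vector $f\Psi$ is not exactly in the range where $D\ge c$, since $f$ and $\tilde g$ do not commute. By \eqref{eq:expand}, $f\tilde g=\tilde gf+\varepsilon Z$ with $Z=\sum_{1\le j<n}\frac{(-i)^j}{j!}\varepsilon^{j-1}\delta^j(\tilde g)f^{(j)}+O(\varepsilon^{n-1})$. As $f^{(j)}=f^{(j)}\tilde f$, we have $\|Z\Psi\|\le C\|\tilde f\Psi\|+C\varepsilon^{n-1}$, and both $\|f\Psi\|$ and $\|\tilde gf\Psi\|$ are at most $C\|\tilde f\Psi\|\le C$. From $\tilde g\Psi=\Psi$ we get $f\Psi=\tilde gf\Psi+\varepsilon Z\Psi$. Therefore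
\begin{align*}
\langle f\Psi,Df\Psi\rangle&\ge\langle f\Psi,\tilde gD\tilde gf\Psi\rangle-2\varepsilon\|D\|\,\|\tilde gf\Psi\|\,\|Z\Psi\|-\varepsilon^2\|D\|\,\|Z\Psi\|^2\\
&\ge c\|\tilde gf\Psi\|^2-C\varepsilon\|\tilde f\Psi\|^2-C\varepsilon^n,\\
\|\tilde gf\Psi\|^2&=\|f\Psi-\varepsilon Z\Psi\|^2\ge\|f\Psi\|^2-2\varepsilon\|f\Psi\|\,\|Z\Psi\|\ge\|f\Psi\|^2-C\varepsilon\|\tilde f\Psi\|^2-C\varepsilon^n .
\end{align*}

\emph{The iteration.} Inserting these bounds and \eqref{eq:err} in \eqref{eq:deriv}, the terms $\pm c\|f\Psi\|^2$ cancel, and with $\tilde f_i^2\le F_{i+1}$,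
\[
\Phi_i'(\tau)\le C\varepsilon\,\Phi_{i+1}(\tau)+C\varepsilon^n,\qquad0\le i<n .
\]
By \eqref{eq:disjoint}, $\Phi_i(0)\le\|g\|\,\|F_i(B)g\mathbf 1(B\ge0)\|\le C\varepsilon^n$ for $i<n$. Integrating over $[0,\tau]\subset[0,1]$, $\sup\Phi_i\le C\varepsilon\sup\Phi_{i+1}+C\varepsilon^n$. Starting from $\Phi_n\le\|g\|^2$ we get $\sup\Phi_{n-j}\le C\varepsilon^j$ for $j=1,\dots,n$, so $\Phi_0(1)\le C\varepsilon^n$. As $F_0=1$ on $(-\infty,-\frac c2]$, this gives $\|\mathbf 1(B-c\le-\frac c2)\Psi_1\|^2\le C\varepsilon^n$. Finally $B\le\frac c2$ means $A\le a+\frac c2T$, $B\ge0$ means $A\ge a$, and $e^{-iK/\varepsilon}=e^{-iTK}$.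
\end{proof}

\section{Proof of the key estimate}\label{sec:key}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Fix $l$ and $s$, let $h=\lambda^{-1/2}$, and assume $h\le h_0$ and $s^2h^2\le\frac12$. Since $P_\lambda(x,y;-t)=\overline{P_\lambda(y,x;t)}$, by taking adjoints in the definition, we may assume $t>0$. Put $T=\lambda t$.

\emph{Rescaling.} Conjugation with $S_h$ turns $H/\lambda$ into $H_h$ and $e^{-itH}$ into $e^{-iTH_h}$. To make the vectors regular with respect to $A$, we let them absorb powers of $r$, which again cost nothing on the shell. With $m=2^s$,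
\[
\phi_y=r^mS_hG_{\lambda,y},\qquad\chi^\sharp(u)=u^l(1+u)^{2m}e^{2u}\chi(u)\in C_c^\infty(\mathbb R),\quad\operatorname{supp}\chi^\sharp\subset[1,4],
\]
we have
\begin{equation}\label{eq:rescaled}
\partial_t^lP_\lambda(x,y;t)=(-i\lambda)^l\big\langle\phi_x,\,e^{-iTH_h}\chi^\sharp(H_h)\,\phi_y\big\rangle .
\end{equation}
As $w^sS_h=S_h\langle\cdot\rangle^s$, Lemma~\ref{lem:G}(a) gives $\|w^sS_hG_{\lambda,y}\|\le C\lambda^{\nu/4}\langle y\rangle^s$. By $\|r\|\le2$ and Lemma~\ref{lem:weights}(b),
\begin{equation}\label{eq:phi}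
\|\phi_y\|\le C\lambda^{\nu/4},\qquad\|A^s\phi_y\|\le Ch^{-s}\lambda^{\nu/4}\langle y\rangle^s .
\end{equation}

\emph{The Mourre estimate.} Fix real functions $\tilde\chi\in C_c^\infty((\frac12,8))$ with $\tilde\chi=1$ on $[1,4]$ and $\zeta\in C_c^\infty((\frac14,16))$ with $\zeta(u)=u$ on $[\frac12,8]$. Set $K=\zeta(H_h)$, $g=\chi^\sharp(H_h)$, $\tilde g=\tilde\chi(H_h)$. These operators are self-adjoint, commute, satisfy $\tilde gg=g$, and by Lemma~\ref{lem:smooth}(b) lie in $\mathcal A$ with bounds uniform in $h$. By Lemma~\ref{lem:smooth}(c), $D=-\delta(K)=2H_h\zeta'(H_h)+D_1$ with $\|D_1\|\le C_\zeta h^\gamma$. On $\operatorname{supp}\tilde\chi$ we have $2u\zeta'(u)=2u\ge1$, so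
\[
\tilde gD\tilde g\ge(1-C_\zeta h^\gamma)\,\tilde g^2\ge\tfrac12\tilde g^2\qquad\text{if }C_\zeta h^\gamma\le\tfrac12 .
\]
Let $\Lambda_s\ge\Lambda$ be such that $\lambda\ge\Lambda_s$ implies the three conditions imposed on $h$. For such $\lambda$, Proposition~\ref{prop:prop} applies with $c=\frac12$ and constants independent of $\lambda$. Since $\zeta(u)=u$ on $\operatorname{supp}\chi^\sharp$, the operator in \eqref{eq:rescaled} is $X=e^{-iTK}g$, and $\|X\|\le C$.

\emph{The case $T\ge1$.} Let $E_+=\mathbf 1(A\ge-\frac T8)$ and $E_-=\mathbf 1(A\le\frac T8)$. Then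
\[
\langle\phi_x,X\phi_y\rangle=\langle\phi_x,E_-XE_+\phi_y\rangle+\langle\phi_x,E_-X(1-E_+)\phi_y\rangle+\langle(1-E_-)\phi_x,X\phi_y\rangle .
\]
Proposition~\ref{prop:prop} with $a=-\frac T8$, so that $a+\frac c2T=\frac T8$, and $n=s$ bounds the first term by $CT^{-s}\|\phi_x\|\,\|\phi_y\|$. On the ranges of $1-E_\pm$ we have $|A|>\frac T8$, so the spectral theorem gives $\|(1-E_+)\phi_y\|\le(T/8)^{-s}\|A^s\phi_y\|$ and $\|(1-E_-)\phi_x\|\le(T/8)^{-s}\|A^s\phi_x\|$. Using \eqref{eq:phi}, $T^{-s}h^{-s}=(\sqrt\lambda\,t)^{-s}$ and $T^{-s}\le(\sqrt\lambda\,t)^{-s}$, we obtain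
\[
|\partial_t^lP_\lambda|\le C\lambda^{\nu/2+l}(\sqrt\lambda\,t)^{-s}\big(1+\langle x\rangle^s+\langle y\rangle^s\big)\le C\lambda^{\nu/2+l}(\rho/\sqrt\lambda)^s .
\]
Together with \eqref{eq:trivial} this is \eqref{eq:key}.

\emph{The case $T<1$.} As $\lambda\ge1$, $\sqrt\lambda\,t\le\lambda t<1$, so $\rho/\sqrt\lambda\ge1/(\sqrt\lambda\,t)>1$ and \eqref{eq:key} is \eqref{eq:trivial}.
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a).

\section{Smoothness of the kernel and the integral representation}\label{sec:reg}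

The Schr\"odinger equation is not elliptic, so it gives no regularity by itself. But we already control all $t$-derivatives of $P$, and this allows us to add $-\partial_t^2$ to both sides and to use an elliptic equation in all $2\nu+1$ variables.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\mathcal O=\Omega\times\Omega\times(\mathbb R\setminus\{0\})$. If $f\in C_c^\infty(\Omega)$, then $f\in H^1$ and $H_0f+Vf\in C_c^\infty(\Omega)\subset L^2$, so $f\in D(H)$ and $Hf=H_0f+Vf$. For $f,g\in C_c^\infty(\Omega)$,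
\[
i\partial_t\langle f,e^{-itH}g\rangle=\langle Hf,e^{-itH}g\rangle=\langle f,e^{-itH}Hg\rangle .
\]
All three expressions can be written with the kernel $P$, since $Hf$ and $Hg$ are test functions, and on the left we may differentiate under the integral by part (a). Finite sums of products $\overline{f(x)}g(y)\vartheta(t)$ are dense in $C_c^\infty(\mathcal O)$, so in the sense of distributions on $\mathcal O$
\[
i\partial_tP=\big(-\tfrac12\Delta_x+V(x)\big)P=\big(-\tfrac12\Delta_y+V(y)\big)P .
\]
Let $Q_l=\partial_t^lP$, which is continuous by part (a), and $\mathcal L=-\frac12\Delta_x-\frac12\Delta_y-\partial_t^2$. Differentiating the two equations $l$ times in $t$ and adding them,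
\[
\mathcal LQ_l=2iQ_{l+1}-(V(x)+V(y))Q_l-Q_{l+2}.
\]
The operator $\mathcal L$ is elliptic of order two with constant coefficients, so a distribution $Q$ with $\mathcal LQ\in H^q_{\rm loc}(\mathcal O)$ lies in $H^{q+2}_{\rm loc}(\mathcal O)$. All $Q_l$ are in $H^0_{\rm loc}$. If all $Q_l$ are in $H^q_{\rm loc}$, so is the right side, because $V(x)+V(y)$ is smooth on $\mathcal O$, and then all $Q_l$ are in $H^{q+2}_{\rm loc}$. Hence $P=Q_0\in\bigcap_qH^q_{\rm loc}(\mathcal O)=C^\infty(\mathcal O)$ by Sobolev embedding. For atoms take $\Omega=\mathbb R^{3N}\setminus\Sigma$.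
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
The functions $g\mathbf 1_{\{|y|\le n\}}$ converge to $g$ in $L^2$ and in $L^1(\langle y\rangle^\nu dy)$. Mollifications of $g\mathbf 1_{\{|y|\le n\}}$ converge to it in $L^2$ and have supports in a fixed ball, so they converge in $L^1(\langle y\rangle^\nu dy)$ as well, by the Cauchy--Schwarz inequality. So there are $g_n\in C_0^\infty$ with $g_n\to g$ in both norms. The function $(x,t)\mapsto\int P(x,y;t)g_n(y)\,dy$ is continuous for $t\ne0$, and by Theorem~\ref{thm:main} it has the same pairing with every $f\in C_0^\infty$ as $e^{-itH}g_n$; hence the two agree for almost every $x$. By part (a) with $l=0$, $|P(x,y;t)|\le C\langle y\rangle^\nu$ for $(x,t)$ in a compact subset of $\{t\ne0\}$. Therefore $\int P(x,y;t)g_n(y)\,dy\to\int P(x,y;t)g(y)\,dy$ locally uniformly in $(x,t)$, and the limit is continuous, while $e^{-itH}g_n\to e^{-itH}g$ in $L^2$.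
\end{proof}

\section{Two potentials without a continuous kernel}\label{sec:sharp}

For the inverse square potential the obstruction is local. Near the origin the equation $Hu=f$ has the characteristic solutions $|x|^{-1/2\pm\mu}$ with $\mu=\sqrt{1/4-\kappa}\in(0,\frac12)$, and even the milder one, $|x|^{\mu-1/2}$, which is the one in $H^1$, is unbounded. We use an explicit family of solutions with this singularity that concentrates at the origin. Pairing $e^{-itH}G$ with it detects the coefficient of $|x|^{\mu-1/2}$, which vanishes for a bounded function.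

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(a)]
By Hardy's inequality $|x|^{-2}\le8H_0$, so $|V|\le4\kappa H_0$ with $4\kappa<1$; the form sum is defined on $H^1(\mathbb R^3)$ and $V$ maps $H^1$ to $H^{-1}$. For $\operatorname{Re}z>0$, with the principal branch of the power, let
\[
u_z(x)=z^{-1-\mu}|x|^{\mu-\frac12}e^{-|x|^2/2z}.
\]

\emph{Claim: $e^{-itH}u_z=u_{z+it}$ for all real $t$.} The function $u_z$ is smooth off the origin and $O(|x|^{-1/2})$ near it, so boundary terms on small spheres vanish in the limit and its distributional gradient is the pointwise one. This gradient is $O(|x|^{\mu-3/2})$, locally square integrable because $\mu>0$; thus $u_z\in H^1$. Let $\beta=\mu-\frac12$, $\alpha=\frac1{2z}$ and $F(\varrho)=\varrho^\beta e^{-\alpha\varrho^2}$. From $F'=(\beta/\varrho-2\alpha\varrho)F$ we get $F''=\big[(\beta^2-\beta)\varrho^{-2}-4\alpha\beta-2\alpha+4\alpha^2\varrho^2\big]F$ and $2F'/\varrho=\big[2\beta\varrho^{-2}-4\alpha\big]F$, so for $x\ne0$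
\[
\Delta\big(|x|^\beta e^{-\alpha|x|^2}\big)=\big[\beta(\beta+1)|x|^{-2}-2\alpha(2\beta+3)+4\alpha^2|x|^2\big]|x|^\beta e^{-\alpha|x|^2}.
\]
Here $\beta(\beta+1)=\mu^2-\frac14=-\kappa$, $\alpha(2\beta+3)=(1+\mu)/z$ and $2\alpha^2=1/(2z^2)$. So off the origin the $|x|^{-2}$ terms cancel and
\[
H_0u_z+Vu_z=\Big[\frac{1+\mu}z-\frac{|x|^2}{2z^2}\Big]u_z=-\partial_zu_z\in L^2 .
\]
The distribution $H_0u_z+Vu_z+\partial_zu_z$ lies in $H^{-1}(\mathbb R^3)$ and is supported in $\{0\}$. A distribution supported in $\{0\}$ has a polynomial $p$ as Fourier transform, and $\int_{\mathbb R^3}|p|^2(1+|\xi|^2)^{-1}d\xi=\infty$ unless $p=0$. So it vanishes, $u_z\in D(H)$ and $Hu_z=-\partial_zu_z$. The map $t\mapsto u_{z+it}$ is $C^1$ into $L^2$ with derivative $i\,\partial_zu|_{z+it}=-iHu_{z+it}$ and takes values in $D(H)$, so $\frac d{dt}e^{itH}u_{z+it}=0$, which is the claim.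

Suppose that for some $t\ne0$ the operator $e^{-itH}$ has a continuous kernel $P$. The formula for $u_z(x)$ makes sense at $z=-it$ and defines a continuous nowhere vanishing function $u_{-it}$ on $\mathbb R^3\setminus\{0\}$. Choose $G\in C_c^\infty(\mathbb R^3\setminus\{0\})$ with $c=\int\overline{u_{-it}}\,G\,dx\ne0$. The function $\phi=e^{-itH}G$ agrees almost everywhere with the continuous function $\int P(\cdot,y)G(y)\,dy$, so $|\phi|\le C$ almost everywhere on $\{|x|<1\}$. For $b>0$ the claim gives
\[
\langle u_b,\phi\rangle=\langle e^{itH}u_b,G\rangle=\langle u_{b-it},G\rangle\longrightarrow c\qquad(b\downarrow0),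
\]
since $u_{b-it}\to u_{-it}$ uniformly on $\operatorname{supp}G$. On the other hand
\[
|\langle u_b,\phi\rangle|\le Cb^{-1-\mu}\int|x|^{\mu-\frac12}e^{-|x|^2/2b}dx+\|u_b\mathbf 1_{\{|x|\ge1\}}\|\,\|\phi\| .
\]
By scaling the first term is $C'b^{-1-\mu}b^{(\mu+5/2)/2}=C'b^{\frac14-\frac\mu2}$, which tends to $0$ because $\mu<\frac12$. For $b\le1$ and $|x|\ge1$ we have $|u_b|^2\le b^{-2-2\mu}e^{-1/2b}e^{-|x|^2/2}$, so the second term tends to $0$ too. This contradicts $c\ne0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(b)]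
The Hermite functions form an orthonormal basis of $L^2(\mathbb R^\nu)$, and those of total degree $n$ are eigenfunctions of $H$ with eigenvalue $n+\frac\nu2$ and have parity $(-1)^n$. So $e^{-i\pi H}$ multiplies them by $e^{-i\pi\nu/2}(-1)^n$, which gives $e^{-i\pi H}f(x)=e^{-i\pi\nu/2}f(-x)$. Let $K$ be a continuous kernel and $y_0\ne-x_0$. For $f,g$ supported near $x_0,y_0$ we have $\langle f,e^{-i\pi H}g\rangle=0$, so $K(x_0,y_0)=0$. The set $\{y\ne-x\}$ is dense, so $K\equiv0$, which is impossible for a unitary operator.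
\end{proof}

\begin{remark}
The two examples break different parts of the proof of Theorem~\ref{thm:main}. For the inverse square potential $U_\theta HU_{-\theta}=e^{-2\theta}H$, so formally $i[H,A]=2H$, exactly as for $H_0$, and the commutator is positive at all positive energies. What fails is Proposition~\ref{prop:heat}. A Gaussian bound would give $\|e^{-\tau H}f\|_{L^\infty}\le2\|p_\tau\|\,\|f\|$, whereas $e^{-\tau H}u_z=u_{z+\tau}$ is unbounded; the last identity holds because $\frac d{ds}e^{-(\tau-s)H}u_{z+s}=e^{-(\tau-s)H}(Hu_{z+s}+\partial_zu|_{z+s})=0$. For the oscillator the growth of $A$ fails: the rescaled potential $\frac12h^4|x|^2$ is not form bounded by $H_0+1$, and classically $\frac d{dt}(x\cdot\xi)=|\xi|^2-|x|^2$ takes both signs on every energy surface.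
\end{remark}

\begin{thebibliography}{9}

\bibitem{SS}
\emph{Schr\"odinger Semigroups},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1982-07-03/\allowbreak S0273-0979-1982-15041-8/\allowbreak S0273-0979-1982-15041-8.pdf}

\end{thebibliography}
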